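\title{A Fr\'echet group whose square is not Fr\'echet, in ZFC}

\begin{abstract}
We show in ZFC that there is a Fr\'echet--Urysohn topological group whose square is not Fr\'echet--Urysohn, and not even countably tight. More generally, for every $d\ge1$ there is a Boolean group $G$ of size $\aleph_1$, with a base at $0$ of open subgroups and all countable subgroups metrizable, such that $G^d$ is Fr\'echet--Urysohn and $G^{d+1}$ is not countably tight. The neighborhoods of $0$ are defined from colorings of pairs of countable ordinals by hyperplanes of $\mathbb F_2^{d+1}$. The colorings come from Moore's oscillation function, whose main property is proved in full.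
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, topological groups are Hausdorff, and products carry the product topology and the coordinatewise operation. A space $X$ is \emph{Fr\'echet} (or Fr\'echet--Urysohn) if whenever $x\in\overline A$ for some $A\subseteq X$, a sequence of points of $A$ converges to $x$. It is \emph{countably tight} if whenever $x\in\overline A$, there is a countable $A_0\subseteq A$ with $x\in\overline{A_0}$. Fr\'echet spaces are countably tight (take the range of the sequence), both properties pass to subspaces, and in a topological group it suffices to test them at the identity, because translations are homeomorphisms. A \emph{Fr\'echet group} is a topological group whose underlying space is Fr\'echet.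

Metrizable groups are Fr\'echet, and so are their finite and countable powers, which are again metrizable. For a general Fr\'echet group $G$ the matter is less clear. If the identity of $G\times G$ lies in the closure of $\mathcal A\subseteq G\times G$, then the Fr\'echet property of $G$ gives a sequence in $\mathcal A$ whose first coordinates converge to the identity, and another whose second coordinates do; nothing in the definition provides one sequence that does both. It is known that under additional set-theoretic assumptions, such as CH, or MA${}+\neg$CH, there is a Fr\'echet group whose square is not Fr\'echet. The problem, which we take from \cite{CPM}, is whether such assumptions are needed: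
\begin{quote}
\emph{Does ZFC alone prove that there is a Fr\'echet group $G$ such that $G\times G$ is not Fr\'echet?}
\end{quote}
The answer is yes.

\begin{theorem}\label{thm:square}
In ZFC there is a Fr\'echet group $G$ such that $G\times G$ is not Fr\'echet; in fact $G\times G$ is not countably tight.
\end{theorem}

This is the case $d=1$ of the next theorem. A group is \emph{Boolean} if $a+a=0$ for all its elements $a$.

\begin{theorem}\label{thm:main}
In ZFC, for every integer $d\ge1$ there is a Boolean Hausdorff group $G$ of size $\aleph_1$, with a base at $0$ of open subgroups and all countable subgroups metrizable, such that $G^d$ is Fr\'echet and $G^{d+1}$ is not countably tight (hence not Fr\'echet).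
\end{theorem}

\subsection*{What a ZFC example must look like}
One might have guessed the opposite answer. A sequence lives in a countable subgroup, and by a theorem of Hru\v s\'ak and Ramos-Garc\'{\i}a \cite{HRG} it is consistent with ZFC that every separable Fr\'echet group is metrizable. In a model of this statement the countable subgroups of a Fr\'echet group $G$ and of its square are metrizable, and it is tempting to conclude that $G\times G$ is Fr\'echet. The next lemma shows exactly what is missing from this argument.

\begin{lemma}\label{lem:reduction}
Let $G$ be a topological group all of whose countable subgroups are metrizable, and let $1\le n\le\omega$. Then all countable subgroups of $G^n$ are metrizable, and $G^n$ is Fr\'echet if and only if it is countably tight.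
\end{lemma}

\begin{proof}
A countable set $B\subseteq G^n$ lies in $H^n$, where $H$ is the countable subgroup generated by all coordinates of members of $B$; since $H$ is metrizable, so is $H^n$. This gives the first statement. If $G^n$ is countably tight and $1\in\overline{\mathcal A}$, take a countable $B\subseteq\mathcal A$ with $1\in\overline B$. In the metrizable space $H^n$ a sequence from $B$ converges to $1$.
\end{proof}

\begin{proposition}\label{prop:sharp}
It is consistent with ZFC that $G^2$ is Fr\'echet for every Fr\'echet group $G$ such that $G$ is separable or $G^2$ is countably tight.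
\end{proposition}

\begin{proof}
Work in a model in which every separable Fr\'echet group is metrizable \cite{HRG}, and let $G$ be Fr\'echet. If $G$ is separable, then $G$ and $G^2$ are metrizable. In any case the countable subgroups of $G$ are separable and Fr\'echet, hence metrizable, so if $G^2$ is countably tight, Lemma~\ref{lem:reduction} applies.
\end{proof}

Thus in ZFC one can neither make the group of Theorem~\ref{thm:square} separable nor make its square countably tight. The room that remains is at the first uncountable level: a group that is metrizable on countable pieces and countably tight, whose square loses countable tightness.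

Section~\ref{sec:group} constructs the group from a sequence of colorings of pairs of countable ordinals and proves Theorem~\ref{thm:main} from two properties of these colorings. Section~\ref{sec:osc} develops Moore's oscillation function \cite{Moore}, and Section~\ref{sec:colors} converts it into the colorings. Section~\ref{sec:powers} determines which sets of powers can be Fr\'echet among groups with metrizable countable subgroups.

\subsection*{Conventions}
An ordinal is the set of smaller ordinals; in particular $k=\{0,\dots,k-1\}$, and $\omega_1$ is the set of countable ordinals. We write $\mathbb N=\{1,2,\dots\}$, and $[\omega_1]^k$ for the set of $k$-element subsets of $\omega_1$. If $a\in[\omega_1]^k$, then $a(0)<\dots<a(k-1)$ enumerates $a$; for nonempty finite sets of ordinals, $a<b$ means $\max a<\min b$. A \emph{disjoint family} is a family of pairwise disjoint sets; only countably many of its members can meet a given countable set. We use the $\Delta$-system lemma for indexed families: if $(x_\eta)_{\eta\in\Gamma}$ are finite sets and $\Gamma$ is uncountable, there are an uncountable $\Gamma'\subseteq\Gamma$ and a set $R$,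 the \emph{root}, with $x_\eta\cap x_{\eta'}=R$ for distinct $\eta,\eta'\in\Gamma'$. (If one set is repeated uncountably often, it is the root; otherwise apply the usual lemma to uncountably many distinct sets.)

\section{The group}\label{sec:group}

\subsection{From pointwise convergence to colorings}
We start from a nonmetrizable Fr\'echet group whose powers behave well, and modify its topology.

\begin{example}\label{ex:sigma}
Let $A$ be a nontrivial finite abelian group and $S(A)$ the group of finitely supported functions $a:\omega_1\to A$ with the topology of pointwise convergence. It is not metrizable, since countably many basic neighborhoods of $0$ restrict only countably many coordinates. It is Fr\'echet: if $0\in\overline{\mathcal A}$, choose $a_0,a_1,\ldots\in\mathcal A$ with $a_n$ vanishing on the supports of $a_0,\dots,a_{n-1}$; the supports are pairwise disjoint, so $a_n\to0$. Since $S(A)^d\cong S(A^d)$, all finite powers are Fr\'echet as well.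
\end{example}

Take $A=\mathbb F_2^{d+1}$ with basis $e_0,\dots,e_d$, and let $v[\xi]$ be the function with value $v$ at $\xi$ and $0$ elsewhere. The natural test set in the $(d+1)$-st power consists of the points $(e_0[\xi],\dots,e_d[\xi])$, $\xi<\omega_1$. To destroy countable tightness we want, for each $\beta<\omega_1$, an open subgroup $W_\beta$ whose $(d+1)$-st power misses all test points with $\xi<\beta$. The mildest coordinatewise way to arrange this is to choose for each $\xi<\beta$ a \emph{hyperplane} (a $d$-dimensional subspace) $c(\xi,\beta)$ of $A$, and to let $W_\beta$ consist of those $a$ with $a(\xi)\in c(\xi,\beta)$ for all $\xi<\beta$. The gap between the powers $d$ and $d+1$ then comes from linear algebra: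
\begin{itemize}
\item[(H1)] any $d$ vectors of $A$ lie in a hyperplane;
\item[(H2)] no hyperplane contains $e_0,\dots,e_d$.
\end{itemize}
Two conflicting demands fall on the coloring $c$. For countable subgroups to be metrizable, the columns $c(\cdot,\beta)$ must take only countably many forms below any countable ordinal. For the $d$-th power to stay countably tight, $c$ must realize prescribed hyperplanes between any two uncountable families of finite sets. The next proposition, proved in Section~\ref{sec:colors}, meets both demands with a sequence of colorings, the $n$-th of which handles sets of size at most $n$ on the upper side.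

\begin{proposition}\label{prop:colors}
Let $P$ be a finite set with $|P|\ge2$. There are maps $c_n:\{(\xi,\beta):\xi<\beta<\omega_1\}\to P$ $(n\in\mathbb N)$ such that:
\begin{itemize}
\item[(C1)] for each $\gamma<\omega_1$ the set $\{(c_n(\cdot,\beta){\upharpoonright}\gamma)_{n\in\mathbb N}:\gamma\le\beta<\omega_1\}$ is countable;
\item[(C2)] if $k,l\ge1$, $N$ is a finite nonempty set of integers $\ge l$, $p:N\times k\to P$, and $\mathcal A\subseteq[\omega_1]^k$, $\mathcal B\subseteq[\omega_1]^l$ are uncountable disjoint families, then there are $a\in\mathcal A$ and $b\in\mathcal B$ with $a<b$ and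
\[c_n(a(i),b(j))=p(n,i)\qquad(n\in N,\ i<k,\ j<l).\]
\end{itemize}
\end{proposition}

\subsection{Definition of the group}
Fix $d\ge1$, let $A=\mathbb F_2^{d+1}$, and let $P$ be the set of hyperplanes of $A$. They are the kernels of the nonzero linear functionals, so $|P|=2^{d+1}-1\ge3$. Take $c_n$ from Proposition~\ref{prop:colors}. Let $G$ be the group of finitely supported functions $a:\mathbb N\times\omega_1\to A$; it is Boolean and has size $\aleph_1$. We call $\{n\}\times\omega_1$ the $n$-th \emph{layer}. For finite $F\subseteq\omega_1$ and $m<\omega$ let $V_{F,m}$ be the set of $a\in G$ such that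
\begin{itemize}
\item[(V1)] $a(n,\xi)=0$ for all $n<m$ and all $\xi$;
\item[(V2)] $a(n,\xi)\in c_n(\xi,\beta)$ for all $n\in\mathbb N$, $\beta\in F$ and $\xi<\beta$.
\end{itemize}
Each $V_{F,m}$ is a subgroup, and $V_{F,m}\cap V_{F',m'}=V_{F\cup F',\max(m,m')}$. In an abelian group, a family of subgroups closed under finite intersections is a base at $0$ of a group topology (a set $U$ is open if each $x\in U$ has a coset $x+V\subseteq U$), and this topology is Hausdorff if the family has intersection $\{0\}$. Here $\bigcap_mV_{\emptyset,m}=\{0\}$ by (V1). So $G$ is a Hausdorff group with a base at $0$ of open subgroups, and for each finite $n$ the sets $V_{F,m}^n$ form a base at $0$ in $G^n$. Enlarging $F$ or $m$ shrinks $V_{F,m}$.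

Let $v[n,\xi]\in G$ take the value $v$ at $(n,\xi)$ and $0$ elsewhere. For $\gamma<\omega_1$ let $G_\gamma$ be the countable subgroup of all $a\in G$ with support in $\mathbb N\times\gamma$; every countable subset of $G$ lies in some $G_\gamma$.

\begin{lemma}\label{lem:nottight}
$G^{d+1}$ is not countably tight.
\end{lemma}

\begin{proof}
Let $D=\{(e_0[n,\xi],\dots,e_d[n,\xi]):n\in\mathbb N,\ \xi<\omega_1\}$. Given $F$ and $m$, take $n\ge\max(m,1)$ and $\xi\ge\beta$ for all $\beta\in F$. Then each $e_t[n,\xi]$ satisfies (V1), condition (V2) demands nothing at $(n,\xi)$, and at other points the value $0$ lies in every hyperplane. So $D$ meets $V_{F,m}^{d+1}$, and $0\in\overline D$. If $D_0\subseteq D$ is countable, take $\beta<\omega_1$ above all $\xi$ that occur in $D_0$. A point of $D_0$ in $V_{\{\beta\},0}^{d+1}$ would give $e_0,\dots,e_d\in c_n(\xi,\beta)$, against (H2). So $0\notin\overline{D_0}$.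
\end{proof}

This lemma uses nothing about the colorings except that their values are hyperplanes. The next one is the only place where (C1) is used.

\begin{lemma}\label{lem:metrizable}
Every countable subgroup of $G$ is metrizable.
\end{lemma}

\begin{proof}
It suffices to treat $G_\gamma$. For $a\in G_\gamma$ and $\beta\ge\gamma$, condition (V2) restricts only the values $a(n,\xi)$ with $\xi<\gamma$. Hence $V_{F,m}\cap G_\gamma$ depends only on $m$, on $F\cap\gamma$, and on the finite set of sequences $(c_n(\cdot,\beta){\upharpoonright}\gamma)_n$, $\beta\in F\setminus\gamma$. By (C1) there are countably many sets $V_{F,m}\cap G_\gamma$; list them as $W_0,W_1,\dots$ and put $U_0=G_\gamma$, $U_n=W_0\cap\dots\cap W_{n-1}$. The $U_n$ are a decreasing base at $0$ of open subgroups of $G_\gamma$ with intersection $\{0\}$, so $\inf\{2^{-n}:x-y\in U_n\}$ is an invariant metric that induces the topology of $G_\gamma$.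
\end{proof}

\subsection{The case $d=1$ by hand}
It remains to see why $G^d$ is countably tight. The mechanism is visible for $d=1$ and functions with one-point supports.

\begin{example}\label{ex:d1}
Let $d=1$, so $A=\{0,e_0,e_1,e_0+e_1\}$ and $P$ consists of three lines; let $\ell_0=\{0,e_0\}$. Let $X=\{e_0[n,\xi]:n\in\mathbb N,\ \xi<\omega_1\}$ be the projection of the set $D$ from Lemma~\ref{lem:nottight} to the first factor. We show that, in contrast to $D$, some countable set $X\cap G_\eta$ has $0$ in its closure.

Otherwise for each $\eta<\omega_1$ some $V_{F_\eta,m_\eta}$ misses $X\cap G_\eta$, and we may assume $\eta\in F_\eta$. Pass to an uncountable set $\Gamma$ of indices on which $|F_\eta|=q$ and $m_\eta$ are constant, the $F_\eta$ form a $\Delta$-system with root $R$, and $\eta\notin R$. Enlarge the constant $m_\eta$ to some $m\ge q$. The sets $b_\eta=F_\eta\setminus R$ form an uncountable disjoint family of sets of one size $l$, with $1\le l\le m$. Apply (C2) to the singletons $\{\xi\}$ with $\xi$ above all elements of $R$, to the $b_\eta$, to $N=\{m\}$ and to the color $\ell_0$. We get $\xi<\min b_\eta\le\eta$ with $c_m(\xi,\beta)=\ell_0$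 for all $\beta\in b_\eta$. Then $e_0[m,\xi]\in X\cap G_\eta$ satisfies (V1), satisfies (V2) for $\beta\in b_\eta$ because $e_0\in\ell_0$, and (V2) for $\beta\in R$ demands nothing at $\xi>\beta$. So $e_0[m,\xi]\in V_{F_\eta,m}$, a contradiction.

By Lemma~\ref{lem:metrizable} some sequence $e_0[n_s,\xi_s]$ converges to $0$, and by symmetry so does some sequence $e_1[n'_s,\xi'_s]$. By the proof of Lemma~\ref{lem:nottight} they never do so along the same indices: the argument above needs a line through the given vectors, and no line contains $e_0$ and $e_1$.
\end{example}

\subsection{Countable tightness of $G^d$}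
For an arbitrary set $\mathcal A\subseteq G^d$ there are two new difficulties. We cannot choose the layer, as we chose $n=m$ above; here (V1) has its second use, since it forces the members of a small neighborhood into layers $n\ge l$, where (C2) applies. And the supports of members of $\mathcal A$ need not be disjoint, or lie above $R$. The remedy is to pick a point $a_\eta\in\mathcal A$ inside the $\eta$-th neighborhood and to show that some $a_\xi$ with support below $\eta$ also lies in the $\eta$-th neighborhood. The conditions that involve a root transfer from $\xi$ to $\eta$ by the pigeonhole principle, and (C2) supplies the rest.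

\begin{lemma}\label{lem:tight}
$G^d$ is countably tight.
\end{lemma}

\begin{proof}
Suppose $\mathcal A\subseteq G^d$ and $0\in\overline{\mathcal A}$, but $0$ is in the closure of no countable subset of $\mathcal A$. For $\eta<\omega_1$ the set $\mathcal A_\eta=\mathcal A\cap G_\eta^d$ is countable, so some $V_{F_\eta,m_\eta}^d$ misses it, and we may assume $\eta\in F_\eta$. Take an uncountable $\Gamma\subseteq\omega_1$ on which $|F_\eta|=q$ and $m_\eta$ are constant, and enlarge the constant $m_\eta$ to some $m\ge q$. Then
\begin{equation}\label{eq:miss}
V_{F_\eta,m}^d\cap\mathcal A_\eta=\emptyset\qquad(\eta\in\Gamma).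
\end{equation}
For $\eta\in\Gamma$ pick $a_\eta=(a_\eta^1,\dots,a_\eta^d)\in\mathcal A\cap V_{F_\eta,m}^d$. Let $N_\eta\subseteq\mathbb N$ and $s_\eta\subseteq\omega_1$ be the finite sets of first, respectively second, coordinates of points in the supports of $a_\eta^1,\dots,a_\eta^d$. By (V1), every $n\in N_\eta$ is at least $m$. We thin out $\Gamma$ four times, keeping it uncountable.
\begin{itemize}
\item[(T1)] The $F_\eta$ form a $\Delta$-system with root $R$, and the $s_\eta$ form a $\Delta$-system with root $r$. Put $b_\eta=F_\eta\setminus R$ and $s'_\eta=s_\eta\setminus r$.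
\item[(T2)] $\eta\in b_\eta$, and $\rho<\min b_\eta$ for all $\rho\in r$. This excludes the finitely many $\eta\in R$ and the countably many $\eta$ for which $b_\eta$, a member of a disjoint family, has an element $\le\max r$. Now $r\subseteq\eta$, and all $b_\eta$ have the size $l=q-|R|$, with $1\le l\le m$.
\item[(T3)] $N_\eta=N$ and $|s'_\eta|=k\ge0$ are constant.
\item[(T4)] For $n\in N$, the vectors $v^t(n,i)=a_\eta^t(n,s'_\eta(i))$ $(1\le t\le d$, $i<k)$ and the hyperplanes $c_n(\rho,b_\eta(j))$ $(\rho\in r$, $j<l)$ do not depend on $\eta$. There are finitely many possibilities.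
\end{itemize}

We choose $\xi,\eta\in\Gamma$. If $k=0$, take any $\xi,\eta$. If $k\ge1$, then $N$ is a nonempty finite set of integers $\ge m\ge l$. For $n\in N$ and $i<k$ let $p(n,i)$ be a hyperplane containing $v^1(n,i),\dots,v^d(n,i)$; it exists by (H1), and this is the step that fails for $d+1$ factors. By (C2), applied to the uncountable disjoint families $\{s'_\xi:\xi\in\Gamma\}$ and $\{b_\eta:\eta\in\Gamma\}$, there are $\xi,\eta\in\Gamma$ (possibly equal) with $s'_\xi<b_\eta$ and $c_n(s'_\xi(i),b_\eta(j))=p(n,i)$ for all $n\in N$, $i<k$, $j<l$.

In both cases $s_\xi=r\cup s'_\xi\subseteq\eta$, because $r\subseteq\eta$ and $\eta\in b_\eta$. So $a_\xi\in\mathcal A_\eta$. We check that $a_\xi\in V_{F_\eta,m}^d$, which contradicts \eqref{eq:miss}. Condition (V1) holds since $a_\xi\in V_{F_\xi,m}^d$. For (V2) let $1\le t\le d$, $\beta\in F_\eta$, $\rho<\beta$ and $n\in\mathbb N$. We need $a_\xi^t(n,\rho)\in c_n(\rho,\beta)$, and the vector is $0$ unless $n\in N$ and $\rho\in s_\xi$. Three cases remain.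
\begin{itemize}
\item If $\beta\in R$, then $\beta\in F_\xi$, and the condition holds because $a_\xi\in V_{F_\xi,m}^d$.
\item If $\beta=b_\eta(j)$ and $\rho\in r$, then $\rho<b_\xi(j)\in F_\xi$ by (T2), so $a_\xi^t(n,\rho)\in c_n(\rho,b_\xi(j))=c_n(\rho,b_\eta(j))$ by (T4).
\item If $\beta=b_\eta(j)$ and $\rho=s'_\xi(i)$, then $a_\xi^t(n,\rho)=v^t(n,i)\in p(n,i)=c_n(\rho,\beta)$.\qedhere
\end{itemize}
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:square} and~\ref{thm:main}, given Proposition~\ref{prop:colors}]
The countable subgroups of $G$ are metrizable by Lemma~\ref{lem:metrizable}, so $G^d$ is Fr\'echet by Lemmas~\ref{lem:tight} and~\ref{lem:reduction}, while $G^{d+1}$ is not countably tight by Lemma~\ref{lem:nottight}. Theorem~\ref{thm:square} is the case $d=1$.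
\end{proof}

\section{Walks and oscillation}\label{sec:osc}

The colorings will be read off from an integer-valued function $\operatorname{osc}(\alpha,\beta)$, $\alpha<\beta<\omega_1$, due to Moore \cite{Moore}. It compares two functions $e_\alpha$ and $e_\beta$ along a finite set $L(\alpha,\beta)$ of ordinals. Both ingredients have only countably many traces below a countable ordinal, which will give (C1). On the other hand, between two uncountable families the values of $\operatorname{osc}$ can be raised one unit at a time, simultaneously for all pairs, which will give (C2).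

\subsection{A coherent sequence of finite-to-one functions}

\begin{lemma}\label{lem:e}
There are functions $e_\beta:\beta\to\omega$ $(\beta<\omega_1)$ that are finite-to-one and \emph{coherent}: for $\alpha<\beta$, the functions $e_\alpha$ and $e_\beta{\upharpoonright}\alpha$ differ at finitely many points. Consequently $\{e_\beta{\upharpoonright}\gamma:\gamma\le\beta<\omega_1\}$ is countable for each $\gamma<\omega_1$.
\end{lemma}

\begin{proof}
Use recursion on $\beta$. Let $e_0=\emptyset$ and $e_{\alpha+1}=e_\alpha\cup\{(\alpha,0)\}$; adding one point preserves both properties. For limit $\alpha$ take $0=\alpha_0<\alpha_1<\cdots$ with supremum $\alpha$ and put $e_\alpha(\xi)=\max(e_{\alpha_{n+1}}(\xi),n)$ for $\xi$ in the block $[\alpha_n,\alpha_{n+1})$. The set $\{\xi:e_\alpha(\xi)\le K\}$ meets only the blocks with $n\le K$, each inside the finite set $\{\xi:e_{\alpha_{n+1}}(\xi)\le K\}$; so $e_\alpha$ is finite-to-one. On the $i$-th block $e_\alpha$ differs from $e_{\alpha_{i+1}}$ only at the finitely many points where $e_{\alpha_{i+1}}<i$, and for $i\le n$ the function $e_{\alpha_{i+1}}$ differs finitely from $e_{\alpha_{n+1}}$.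 So $e_\alpha{\upharpoonright}\alpha_{n+1}$ differs finitely from $e_{\alpha_{n+1}}$ for each $n$, and coherence follows because every $\beta<\alpha$ is below some $\alpha_{n+1}$. Finally, each $e_\beta{\upharpoonright}\gamma$ is one of the countably many finite modifications of $e_\gamma$.
\end{proof}

The two properties pull in opposite directions, and both will be used: coherence makes two functions $e_\alpha,e_\beta$ equal on suitable finite sets, and being finite-to-one makes some $e_\alpha$ large on a given finite set.

\subsection{Walks}
Fix $C_0=\emptyset$, $C_{\alpha+1}=\{\alpha\}$ and, for limit $\alpha<\omega_1$, a cofinal set $C_\alpha\subseteq\alpha$ of order type $\omega$. For $\alpha\le\beta$ the \emph{walk} from $\beta$ to $\alpha$ is the sequence $\beta=\beta_0>\beta_1>\dots>\beta_w=\alpha$ given by $\beta_{i+1}=\min(C_{\beta_i}\setminus\alpha)$ as long as $\beta_i>\alpha$. It is finite because it is a decreasing sequence of ordinals. The sets $C_{\beta_i}\cap\alpha$ $(i<w)$ are finite; with $\max\emptyset=0$ put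
\[\lambda_i=\max_{j\le i}\max(C_{\beta_j}\cap\alpha)\quad(i<w),\qquad L(\alpha,\beta)=\{\lambda_i:i<w\}.\]
The ordinal $\lambda_i$ records how far the target can be lowered without changing the first $i+1$ steps: if $\lambda_i<\alpha'\le\alpha$, then $C_{\beta_j}\setminus\alpha'=C_{\beta_j}\setminus\alpha$ for $j\le i$. We have $L(\alpha,\alpha)=\emptyset$. If $\alpha<\beta$, then $L(\alpha,\beta)$ is finite and nonempty with minimum $\max(C_\beta\cap\alpha)$; it is a subset of $\alpha$ if $\alpha>0$, and $L(0,\beta)=\{0\}$.

\begin{lemma}\label{lem:walks}
\begin{itemize}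
\item[(F1)] If $\alpha<\beta\le\gamma$ and every element of $L(\beta,\gamma)$ is less than $\min L(\alpha,\beta)$, then $L(\alpha,\gamma)=L(\beta,\gamma)\cup L(\alpha,\beta)$.
\item[(F2)] If $\beta$ is a limit ordinal and $\zeta<\beta$, then $\min L(\alpha,\beta)>\zeta$ for all sufficiently large $\alpha<\beta$.
\end{itemize}
\end{lemma}

\begin{proof}
(F1) For $\beta=\gamma$ there is nothing to prove. Let $\beta<\gamma$, let $\gamma=\gamma_0>\dots>\gamma_w=\beta$ be the walk, and let $\zeta=\max L(\beta,\gamma)$. Then $\min L(\alpha,\beta)>\zeta\ge0$, so $\alpha>0$ and $\zeta<\min L(\alpha,\beta)<\alpha$. For $i<w$ we have $C_{\gamma_i}\cap\beta\subseteq\zeta+1\subseteq\alpha$, hence $C_{\gamma_i}\cap\alpha=C_{\gamma_i}\cap\beta$ and $C_{\gamma_i}\setminus\alpha=C_{\gamma_i}\setminus\beta$. So the walk from $\gamma$ to $\alpha$ passes through $\gamma_0,\dots,\gamma_w=\beta$ and continues as the walk from $\beta$ to $\alpha$. Its running maxima are first those of the pair $(\beta,\gamma)$, and then, since those of $(\alpha,\beta)$ exceed $\zeta$, those of $(\alpha,\beta)$.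

(F2) Take $\alpha_0\in C_\beta$ with $\alpha_0>\zeta$. If $\alpha_0<\alpha<\beta$, then $\max(C_\beta\cap\alpha)\ge\alpha_0$.
\end{proof}

\begin{example}
Let $C_\omega=\{1,2,4,8,\dots\}$ and $C_{\omega\cdot2}=\{3,\omega+1,\omega+2,\dots\}$. The walk from $\omega\cdot2$ to $6$ is $\omega\cdot2>\omega+1>\omega>8>7>6$, the values $\max(C_{\beta_j}\cap6)$ are $3,0,4,0,0$, and $L(6,\omega\cdot2)=\{3,4\}$. This agrees with (F1), as $L(\omega,\omega\cdot2)=\{3\}$ and $L(6,\omega)=\{4\}$. For the target $3$ the hypothesis of (F1) fails, since $L(3,\omega)=\{2\}$, and so does the conclusion: the walk from $\omega\cdot2$ reaches $3$ in one step and $L(3,\omega\cdot2)=\{0\}$.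
\end{example}

\subsection{The oscillation function}
Let $f,g$ be functions into $\omega$ defined on a finite set $L$ of ordinals. A \emph{jump} of $(f,g)$ on $L$ is a non-minimal $\xi\in L$ with $f(\xi^-)\le g(\xi^-)$ and $f(\xi)>g(\xi)$, where $\xi^-$ is the predecessor of $\xi$ in $L$. For $0<\alpha<\beta<\omega_1$ let $\operatorname{osc}(\alpha,\beta)$ be the number of jumps of $(e_\alpha,e_\beta)$ on $L(\alpha,\beta)$, and let $\operatorname{osc}(0,\beta)=0$.

\begin{lemma}\label{lem:traces}
For each $\gamma<\omega_1$ the set $\{\operatorname{osc}(\cdot,\beta){\upharpoonright}\gamma:\gamma\le\beta<\omega_1\}$ is countable.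
\end{lemma}

\begin{proof}
The function $\operatorname{osc}(\cdot,\beta){\upharpoonright}\gamma$ is determined by $L(\cdot,\beta){\upharpoonright}\gamma$ and $e_\beta{\upharpoonright}\gamma$. By Lemma~\ref{lem:e} it suffices to show, by induction on $\gamma$, that $\{L(\cdot,\beta){\upharpoonright}\gamma:\beta\ge\gamma\}$ is countable. For $\gamma=0$ this set has one element. For $\gamma=\gamma'+1$, the function $L(\cdot,\beta){\upharpoonright}\gamma$ is determined by $L(\cdot,\beta){\upharpoonright}\gamma'$ and by $L(\gamma',\beta)$, a finite subset of $\gamma'\cup\{0\}$.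

Let $\gamma$ be a limit, $\beta\ge\gamma$, and $\zeta=\max(\{0\}\cup L(\gamma,\beta))<\gamma$. By (F2) let $\xi_0<\gamma$ be least such that $\min L(\xi,\gamma)>\zeta$ for all $\xi\in[\xi_0,\gamma)$; it depends only on $\gamma$ and $\zeta$. For these $\xi$, (F1) gives $L(\xi,\beta)=L(\gamma,\beta)\cup L(\xi,\gamma)$. So $L(\cdot,\beta){\upharpoonright}\gamma$ is determined by the finite set $L(\gamma,\beta)\subseteq\gamma$ and by $L(\cdot,\beta){\upharpoonright}\xi_0$, and each has countably many possible values.
\end{proof}

\begin{theorem}[Moore \cite{Moore}]\label{thm:moore}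
Let $k,l,n\ge1$, and let $\mathcal A\subseteq[\omega_1]^k$ and $\mathcal B\subseteq[\omega_1]^l$ be uncountable disjoint families. There are $a\in\mathcal A$ and $b_0,\dots,b_{n-1}\in\mathcal B$ with $a<b_m$ and
\[\operatorname{osc}(a(i),b_m(j))=\operatorname{osc}(a(i),b_0(j))+m\qquad(i<k,\ j<l,\ m<n).\]
\end{theorem}

The plan is to fix a countable ordinal $\delta$, to take $a$ just below $\delta$ and the $b_m$ above it, so that (F1) splits $L(a(i),b_m(j))$ into a lower part $L(\delta,b_m(j))$ and an upper part $L(a(i),\delta)$. The upper part does not depend on $m$ or $j$. The lower part does not depend on $a$, and we shall lengthen it block by block, with a prescribed relation, $\le$ or $>$, between the $e$-functions on each new block; a block with $\le$ followed by a block with $>$ creates exactly one jump. The difficulty is circular: the relation involves $e_{a(i)}$, but $a$ can be chosen only when the blocks are known. We therefore work with a stand-in $a^*$ above $\delta$ and at the end replace it by a copy below $\delta$. This calls for a $\delta$ such that what happens at or above $\delta$ has copies both below $\delta$ and higher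 up, and elementary submodels provide one.

\subsection{Elementary submodels}
For a regular cardinal $\theta$, let $H(\theta)$ be the set of sets whose transitive closure has size less than $\theta$. We take $\theta$ so large, say $\theta=(2^{\aleph_1})^+$, that all objects below belong to $H(\theta)$ and the statements about them that we use hold in $H(\theta)$ if and only if they are true. By the L\"owenheim--Skolem theorem there is a countable elementary submodel $M$ of $(H(\theta),\in)$ containing $\mathcal A$, $\mathcal B$, $(e_\beta)_{\beta<\omega_1}$ and $(C_\beta)_{\beta<\omega_1}$. We use the following facts.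
\begin{itemize}
\item[(M1)] A true statement ``there is $x$ such that \dots'' with parameters in $M$ has a witness $x\in M$. In particular, a set defined from parameters in $M$ belongs to $M$.
\item[(M2)] Finite subsets of $M$ belong to $M$, and a countable $X\in M$ is a subset of $M$ (if $X\neq\emptyset$, a surjection $\omega\to X$ lies in $M$, and $\omega\subseteq M$). Hence \emph{a set $X\in M$ that has an element outside $M$ is uncountable}.
\item[(M3)] $\delta=M\cap\omega_1$ is a countable limit ordinal, since $\alpha\in M\cap\omega_1$ implies $\alpha\subseteq M$ and $\alpha+1\in M$. Also $\delta\notin M$, and a finite set $a\subseteq\omega_1$ belongs to $M$ if and only if $a\subseteq\delta$.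
\item[(M4)] If $\zeta<\delta$ and $\zeta<\beta<\omega_1$, then $e_\beta{\upharpoonright}(\zeta+1)\in M$, because it is an element of the set $\{e_{\beta'}{\upharpoonright}(\zeta+1):\beta'>\zeta\}$, which is countable and in $M$.
\end{itemize}

\subsection{Adding a block}
The relation $>$ on a new block comes from the following lemma, the only place where we use that the $e_\beta$ are finite-to-one. Call $a\in[\omega_1]^k$ \emph{good} for $(L,K)$, where $L\subseteq\omega_1$ is finite and nonempty and $K<\omega$, if $L<a$ and $e_{a(i)}(\xi)>K$ for all $i<k$ and $\xi\in L$.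

\begin{lemma}\label{lem:large}
Let $\mathcal A'\subseteq[\omega_1]^k$ be an uncountable disjoint family. There is $\nu_0<\omega_1$ such that for every finite nonempty $L\subseteq\omega_1\setminus\nu_0$ and every $K<\omega$, uncountably many $a\in\mathcal A'$ are good for $(L,K)$.
\end{lemma}

\begin{proof}
Otherwise for each $\nu<\omega_1$ there is a pair $(L_\nu,K_\nu)$ with $L_\nu\subseteq\omega_1\setminus\nu$ for which only countably many $a\in\mathcal A'$ are good. One value $K$ equals $K_\nu$ for uncountably many $\nu$; among these choose $\nu(0)<\nu(1)<\cdots$ with $\nu(s+1)>\max L_{\nu(s)}$, so that the sets $L_{\nu(s)}$ are pairwise disjoint. All but countably many $a\in\mathcal A'$ satisfy $L_{\nu(s)}<a$ for all $s$ and are good for no $(L_{\nu(s)},K)$. For such an $a$ and each $s$ there are $i<k$ and $\xi\in L_{\nu(s)}$ with $e_{a(i)}(\xi)\le K$. One $i$ serves infinitely many $s$, so $e_{a(i)}\le K$ at infinitely many points, a contradiction.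
\end{proof}

Fix $M$ and $\delta$ as above. A member of $\mathcal A$ or $\mathcal B$ is \emph{high} if its minimum is at least $\delta$; all but countably many members are high, and high sets are not in $M$. For high $b\in\mathcal B$ put $\zeta_b=\max(\{0\}\cup\bigcup_{j<l}L(\delta,b(j)))<\delta$.

\begin{lemma}\label{lem:block}
Let $a\in\mathcal A$ and $b\in\mathcal B$ be high, let $\zeta=\zeta_b$, and let $\mathrel{R}$ be one of the relations $\le$, $>$. There are high $a^+\in\mathcal A$, $b^+\in\mathcal B$ and a nonempty finite $L^+\subseteq\delta$ with $\min L^+>\zeta$ such that, for all $i<k$ and $j<l$,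
\begin{itemize}
\item[(1)] $e_{a^+(i)}$ agrees with $e_{a(i)}$, and $e_{b^+(j)}$ agrees with $e_{b(j)}$, on $\zeta+1$;
\item[(2)] $L(\delta,b^+(j))=L(\delta,b(j))\cup L^+$;
\item[(3)] $e_{a^+(i)}(\xi)\mathrel{R}e_{b^+(j)}(\xi)$ for all $\xi\in L^+$.
\end{itemize}
\end{lemma}

\begin{proof}
The idea is to find $\delta^+>\delta$ and sets that stand to $\delta^+$ as $a,b$ stand to $\delta$; the walk from $\delta^+$ down to $\delta$ then supplies the block $L^+$.

Let $\mathcal A'$ be the family of $a'\in\mathcal A$ with $e_{a'(i)}{\upharpoonright}(\zeta+1)=e_{a(i)}{\upharpoonright}(\zeta+1)$ for all $i$. By (M4) and (M1) it is in $M$, and it contains $a\notin M$, so it is uncountable. Let $\nu_0$ be as in Lemma~\ref{lem:large} for $\mathcal A'$; by (M1) we may take $\nu_0<\delta$. By coherence there is $\nu<\delta$ such that all $e_{a(i)}$ and $e_{b(j)}$ agree with $e_\delta$ on $[\nu,\delta)$. Choose $\alpha_0\in C_\delta$ with $\alpha_0>\max(\zeta,\nu,\nu_0)$. Let $\Xi$ be the set of $\delta'<\omega_1$ with $\alpha_0\in C_{\delta'}$ for which there are $a'\in\mathcal A'$ and $b'\in\mathcal B$ with minima $\ge\delta'$ such that, for all $i,j$,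
\begin{itemize}
\item[(a)] $L(\delta',b'(j))=L(\delta,b(j))$;
\item[(b)] $e_{b'(j)}{\upharpoonright}(\zeta+1)=e_{b(j)}{\upharpoonright}(\zeta+1)$;
\item[(c)] $e_{a'(i)}$ and $e_{b'(j)}$ agree with $e_{\delta'}$ on $[\nu,\delta')$.
\end{itemize}
The definition refers to $\delta$, $a$ and $b$ only through $\alpha_0$, $\nu$, $\mathcal A'$, the finite sets $L(\delta,b(j))\subseteq\delta$ and the functions $e_{b(j)}{\upharpoonright}(\zeta+1)$, all of which are in $M$. So $\Xi\in M$. The pair $a,b$ witnesses $\delta\in\Xi$, and $\delta\notin M$, so $\Xi$ is uncountable. Pick $\delta^+\in\Xi$ with $\delta^+>\delta$, with witnesses $a'$ and $b^+$, and put $L^+=L(\delta,\delta^+)$. Then $\emptyset\ne L^+\subseteq\delta$, and since $\alpha_0\in C_{\delta^+}\cap\delta$,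
\[\min L^+=\max(C_{\delta^+}\cap\delta)\ge\alpha_0>\max(\zeta,\nu,\nu_0).\]
By (a), the elements of $L(\delta^+,b^+(j))=L(\delta,b(j))$ are at most $\zeta$, so (F1) applied to $\delta<\delta^+\le b^+(j)$ gives (2). The second half of (1) is (b).

If $R$ is $\le$, take $a^+=a'$. By (c), all $e_{a^+(i)}$ and $e_{b^+(j)}$ equal $e_{\delta^+}$ on $L^+\subseteq[\nu,\delta^+)$, so (3) holds with equality. If $R$ is $>$, let $K=\max\{e_{b^+(j)}(\xi):\xi\in L^+,\ j<l\}$. Since $L^+\subseteq\omega_1\setminus\nu_0$, uncountably many members of $\mathcal A'$ are good for $(L^+,K)$; let $a^+$ be a high one. Then (3) holds. In both cases $a^+\in\mathcal A'$, which is the first half of (1).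
\end{proof}

\subsection{Proof of Theorem~\ref{thm:moore}}
\emph{Iteration.} Start with any high $a^0\in\mathcal A$ and $b^0\in\mathcal B$. For $s<2n-1$ obtain $a^{s+1},b^{s+1}$ and a block $L^s$ from $a^s,b^s$ by Lemma~\ref{lem:block}, with $R$ equal to $\le$ for even $s$ and to $>$ for odd $s$. Write $\zeta_s=\zeta_{b^s}$. By (2), $\zeta_{s+1}=\max L^s>\zeta_s$. Put $a^*=a^{2n-1}$ and $b_m=b^{2m+1}$ for $m<n$. By (2),
\[L(\delta,b_m(j))=L(\delta,b^0(j))\cup L^0\cup L^1\cup\dots\cup L^{2m},\]
with the pieces in increasing order. Since the $\zeta_s$ increase, (1) shows that for $s\le t$ the functions $e_{a^t(i)}$ and $e_{b^t(j)}$ agree with $e_{a^s(i)}$ and $e_{b^s(j)}$ on $\zeta_s+1$. As $L^s\subseteq\zeta_{s+1}+1$, the relation that (3) gives on $L^s$ for $a^{s+1},b^{s+1}$ also holds for $a^*,b_m$ whenever $s\le2m$.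

Let $o_{ij}(m)$ be the number of jumps of $(e_{a^*(i)},e_{b_m(j)})$ on $L(\delta,b_m(j))$, and let $m+1<n$. On $L(\delta,b_m(j))\subseteq\zeta_{2m+1}+1$ the functions $e_{b_{m+1}(j)}$ and $e_{b_m(j)}$ agree, so passing from $m$ to $m+1$ keeps the jumps there. The new elements form the blocks $L^{2m+1}$ and $L^{2m+2}$. The point $\min L^{2m+1}$ is a jump, because the relation is $>$ there and $\le$ at its predecessor $\max L^{2m}$. The other points of $L^{2m+1}$ have a predecessor with relation $>$, and the points of $L^{2m+2}$ have relation $\le$, so none of them is a jump. Hence $o_{ij}(m)=o_{ij}(0)+m$.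

\emph{Reflection of $a^*$.} Let $\zeta=\zeta_{2n-1}$, and by coherence let $\nu<\delta$ be such that all $e_{b_m(j)}$ agree with $e_\delta$ on $[\nu,\delta)$. By (F2) there is $\alpha_1<\delta$ with $\min L(\alpha,\delta)>\max(\zeta,\nu)$ for $\alpha_1<\alpha<\delta$. The family of $a\in\mathcal A$ with $e_{a(i)}{\upharpoonright}(\zeta+1)=e_{a^*(i)}{\upharpoonright}(\zeta+1)$ for all $i$ is in $M$ and contains $a^*\notin M$, so it is uncountable and has a member $a$ with $\min a>\alpha_1$. By (M1) we may take $a\in M$; then $a\subseteq\delta$, so $a<b_m$. By (F1), $L(a(i),b_m(j))=L(\delta,b_m(j))\cup L(a(i),\delta)$, with the second set above the first. The pieces, in increasing order, and the relation of $e_{a(i)}$ to $e_{b_m(j)}$ on them are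
\[\begin{array}{c|c|c|c|c|c|c}
L(\delta,b^0(j))&L^0&L^1&\cdots&L^{2m-1}&L^{2m}&L(a(i),\delta)\\ \hline
\text{independent of }m&\le&>&\cdots&>&\le&\text{that of }e_{a(i)}\text{ to }e_\delta
\end{array}\]
Indeed, on $L(\delta,b_m(j))\subseteq\zeta+1$ we have $e_{a(i)}=e_{a^*(i)}$, so these elements contain $o_{ij}(m)$ jumps. On $L(a(i),\delta)\subseteq[\nu,\delta)$ we have $e_{b_m(j)}=e_\delta$. The predecessor of $\min L(a(i),\delta)$ is $\max L^{2m}$, where the relation is $\le$ for every $m$; this is why each $b_m$ was taken after a block with $\le$. So $\min L(a(i),\delta)$ is a jump exactly if $e_{a(i)}>e_\delta$ there, and for the other points of $L(a(i),\delta)$ only $e_{a(i)}$ and $e_\delta$ matter. Thus $L(a(i),\delta)$ contains a number $o'_i$ of jumps that depends only on $i$, and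
\[\operatorname{osc}(a(i),b_m(j))=o_{ij}(0)+m+o'_i=\operatorname{osc}(a(i),b_0(j))+m.\tag*{$\square$}\]

\section{From oscillation to colorings}\label{sec:colors}

Theorem~\ref{thm:moore} says nothing about the starting values $\operatorname{osc}(a(i),b_0(j))$; it offers only a common increment $m$. We must choose one $m$ that gives all $l$ values in the $i$-th row the color $p(n,i)$, independently for different $i$ and $n$. To make the rows independent, we let the integer $\operatorname{osc}(\xi,\beta)$ act as a number of rotations of a torus by an angle that depends on $n$ and $\xi$; by Kronecker's theorem the increment $m$ then translates the rows by nearly arbitrary, independent vectors. What remains is to color the torus so that any $l$ points can be translated into any one color.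

Let $\mathbb T=\mathbb R/\mathbb Z$ with the metric given by the distance to the nearest integer, and give $\mathbb T^J$, for finite $J$, the supremum metric $\|\cdot\|$. For two colors and $l=1$ it suffices to color $\mathbb T$ by its halves $[0,\frac12)$ and $[\frac12,1)$. For $l=2$ this fails: the points $0$ and $\frac12$ lie in opposite halves after every translation. The remedy is to use $n\ge l$ circles and a short arc $I$, and to give a point the first color if at least one of its coordinates is in $I$. To give all $l$ points the first color, use the $j$-th circle to move the $j$-th point into $I$; to avoid the first color, use that $l$ short arcs do not cover a circle. For more colors one repeats this with a priority order.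

Write $P=\{p_1,\dots,p_h\}$ with $h\ge2$. For $n\in\mathbb N$ let $J_n$ be the set of pairs $(u,r)$ with $1\le u\le h-1$ and $1\le r\le n$, let $I_n\subseteq\mathbb T$ be the image of $[0,\frac1{2n})$, and let $\varepsilon_n=\frac1{8n}$. Define $f_n:\mathbb T^{J_n}\to P$ by $f_n(x)=p_u$ if $u$ is least such that $x_{u,r}\in I_n$ for some $r$, and $f_n(x)=p_h$ if there is no such $u$.

\begin{lemma}\label{lem:torus}
If $1\le l\le n$, $\tau^1,\dots,\tau^l\in\mathbb T^{J_n}$ and $p\in P$, then there is $w\in\mathbb T^{J_n}$ such that $f_n(w'+\tau^j)=p$ for all $j$ whenever $\|w'-w\|<\varepsilon_n$.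
\end{lemma}

\begin{proof}
Let $p=p_u$. Fix $u'<u$ and $1\le r\le n$. For each $j$, the set of $y\in\mathbb T$ such that $y+\tau^j_{u',r}$ has distance less than $\varepsilon_n$ from $I_n$ is an arc of length $\frac1{2n}+\frac2{8n}=\frac3{4n}$. The $l$ arcs have total length at most $\frac34<1$; choose $w_{u',r}$ outside them. If $u<h$, put $w_{u,j}=\frac1{4n}-\tau^j_{u,j}$ for $1\le j\le l$; these coordinates exist because $l\le n$. The remaining coordinates of $w$ are arbitrary. Let $\|w'-w\|<\varepsilon_n$. Then $w'_{u',r}+\tau^j_{u',r}\notin I_n$ for all $j$, $r$ and $u'<u$. If $u=h$, this gives $f_n(w'+\tau^j)=p_h$. If $u<h$, then $w'_{u,j}+\tau^j_{u,j}$ lies in the image of $(\frac1{8n},\frac3{8n})$, hence in $I_n$, and $f_n(w'+\tau^j)=p_u$.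
\end{proof}

\begin{remark}
The radius $\varepsilon_n$ must not depend on the points $\tau^j$, because the number of increments has to be fixed before Theorem~\ref{thm:moore} produces the points. With a fixed radius $\varepsilon$ a bound on $l$ is unavoidable: if $\tau^1,\dots,\tau^l$ is $\varepsilon$-dense in the torus, the $\varepsilon$-balls around the points $w+\tau^j$ cover the torus, and the coloring would be constant. This is the source of the condition $n\ge l$ in (C2), and so of the layers of the group $G$.
\end{remark}

We recall Kronecker's theorem: if $1,\theta_1,\dots,\theta_K$ are real numbers linearly independent over $\mathbb Q$, then the points $(m\theta_1,\dots,m\theta_K)\bmod1$, $m\ge0$, are dense in $\mathbb T^K$.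

\begin{proof}[Proof of Proposition~\ref{prop:colors}]
Since $\mathbb R$ has uncountable dimension over $\mathbb Q$, there are reals $\theta_{n,\iota,\xi}$ $(n\in\mathbb N$, $\iota\in J_n$, $\xi<\omega_1)$ that together with $1$ are linearly independent over $\mathbb Q$. Put $\theta_{n,\xi}=(\theta_{n,\iota,\xi}\bmod1)_{\iota\in J_n}\in\mathbb T^{J_n}$ and, for $\xi<\beta<\omega_1$,
\[c_n(\xi,\beta)=f_n\bigl(\operatorname{osc}(\xi,\beta)\,\theta_{n,\xi}\bigr).\]
The sequence $(c_n(\cdot,\beta){\upharpoonright}\gamma)_n$ is determined by $\operatorname{osc}(\cdot,\beta){\upharpoonright}\gamma$, so (C1) follows from Lemma~\ref{lem:traces}.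

Let $k,l,N,p,\mathcal A,\mathcal B$ be as in (C2), and let $\varepsilon=\min_{n\in N}\varepsilon_n$. For $a\in\mathcal A$ let $\Theta_a=(\theta_{n,a(i)})_{n\in N,\,i<k}$, a point of the finite-dimensional torus $T=\prod_{n\in N}(\mathbb T^{J_n})^k$. By Kronecker's theorem $\{m\Theta_a:m\ge0\}$ is dense in $T$. Cover $T$ by finitely many open balls of radius $\varepsilon/2$, and let $\Lambda(a)$ be so large that each of them contains $m\Theta_a$ for some $m<\Lambda(a)$. Then every point of $T$ is at distance less than $\varepsilon$ from some $m\Theta_a$ with $m<\Lambda(a)$. Passing to an uncountable subfamily of $\mathcal A$, we may assume that $\Lambda(a)=\Lambda$ is constant.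

Theorem~\ref{thm:moore}, with $\Lambda$ in place of $n$, gives $a\in\mathcal A$ and $b_0,\dots,b_{\Lambda-1}\in\mathcal B$ with $a<b_m$. Put $\tau^{n,i,j}=\operatorname{osc}(a(i),b_0(j))\,\theta_{n,a(i)}$. Then
\[c_n(a(i),b_m(j))=f_n\bigl(m\theta_{n,a(i)}+\tau^{n,i,j}\bigr)\qquad(m<\Lambda).\]
For $n\in N$ and $i<k$ let $w_{n,i}$ be given by Lemma~\ref{lem:torus} for the $l\le n$ points $\tau^{n,i,j}$ $(j<l)$ and the color $p(n,i)$. Choose $m<\Lambda$ with $m\Theta_a$ at distance less than $\varepsilon$ from $(w_{n,i})_{n,i}\in T$. Then $\|m\theta_{n,a(i)}-w_{n,i}\|<\varepsilon_n$, so $c_n(a(i),b_m(j))=p(n,i)$ for all $n,i,j$, and $b=b_m$ is as required.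
\end{proof}

This completes the proofs of Theorems~\ref{thm:square} and~\ref{thm:main}.

\section{Which powers can be Fr\'echet}\label{sec:powers}

\begin{corollary}\label{cor:powers}
Let $\mathcal K$ be the class of topological groups all of whose countable subgroups are metrizable. For $G\in\mathcal K$ the set $\{n:1\le n\le\omega,\ G^n\text{ is Fr\'echet}\}$ is one of $\emptyset$, $\{1,\dots,d\}$ with $1\le d<\omega$, or $\{1,2,\dots\}\cup\{\omega\}$. In ZFC every one of these possibilities occurs in $\mathcal K$.
\end{corollary}

\begin{proof}
If $m<n$, then $G^m$ embeds in $G^n$, and the Fr\'echet property passes to subspaces; so the set is an initial segment of $\{1,2,\dots\}\cup\{\omega\}$. It remains to exclude $\{1,2,\dots\}$. Suppose that all finite powers are Fr\'echet, $\mathcal A\subseteq G^\omega$ and $1\in\overline{\mathcal A}$. For each finite $n$ the identity of $G^n$ is in the closure of the projection of $\mathcal A$ to the first $n$ coordinates, so there is a countable $\mathcal A_n\subseteq\mathcal A$ whose projection has the identity in its closure. A basic neighborhood of $1$ in $G^\omega$ restricts only the first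 $n$ coordinates for some $n$, so it meets $\mathcal A_n$. Hence $1\in\overline{\bigcup_n\mathcal A_n}$, the group $G^\omega$ is countably tight, and it is Fr\'echet by Lemma~\ref{lem:reduction}.

The trivial group realizes the last possibility, and the group $G$ of Theorem~\ref{thm:main} for $d$ realizes $\{1,\dots,d\}$. Its power $G^{d+1}$ belongs to $\mathcal K$ by Lemma~\ref{lem:reduction} and is not Fr\'echet, so it realizes $\emptyset$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{CPM}
\emph{Convergence preserving mappings on topological groups},
\texttt{https://core.ac.uk/download/pdf/82217841.pdf}.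

\bibitem{HRG}
M.~Hru\v s\'ak and U.~A.~Ramos-Garc\'{\i}a,
\emph{Malykhin's problem},
Adv. Math. \textbf{262} (2014), 193--212.

\bibitem{Moore}
J.~T.~Moore,
\emph{A solution to the L space problem},
J. Amer. Math. Soc. \textbf{19} (2006), 717--736.

\end{thebibliography}
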